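# Sokolov Lindelöf spaces whose powers are not Lindelöf

Conventions: all spaces are Tychonoff, $\omega=\{0,1,2,\dots\}$, $\mathbb N=\{1,2,\dots\}$. For a map $f:X\to X$ we write $f^n:X^n\to X^n$ for the product map $f^n(x_1,\dots,x_n)=(f(x_1),\dots,f(x_n))$.

## 1. Cosmic spaces, Lindelöf powers, Sokolov spaces

**Definition (network weight, cosmic space).** A *network* of a space $Y$ is a family $\mathcal N$ of subsets of $Y$ (not necessarily open) such that every open set of $Y$ is a union of members of $\mathcal N$. The *network weight* $nw(Y)$ is the least cardinality of a network, and $Y$ is *cosmic* if $nw(Y)\le\omega$.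

Examples. A second countable space is cosmic, since a base is a network. A countable space is cosmic, since the singletons form a network. An uncountable discrete space is not cosmic: each singleton is open, so each singleton must belong to every network.

Subspaces, finite products and continuous images of cosmic spaces are cosmic (intersect, multiply or map the members of a countable network). A cosmic space is Lindelöf: given an open cover, choose for each network member contained in some element of the cover one such element; the countably many chosen sets cover the space. By the last example, a discrete subspace of a cosmic space is countable.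

**Definition (Lindelöf).** A space is *Lindelöf* if every open cover has a countable subcover.

The standard warning about products is the Sorgenfrey line $\mathbb S$ (the reals with the half-open intervals $[a,b)$ as a base). It is Lindelöf, but $\mathbb S^2$ contains the uncountable closed discrete set $\{(x,-x):x\in\mathbb R\}$, so $\mathbb S^2$ is not Lindelöf.

**Definition (Sokolov space).** A space $X$ is *Sokolov* if for any sequence $\{F_n:n\in\mathbb N\}$ such that $F_n$ is a closed subset of $X^n$ for each $n$, there is a continuous map $f:X\to X$ such that $f(X)$ is cosmic and $f^n(F_n)\subset F_n$ for every $n\in\mathbb N$.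

So $X$ has many continuous self-maps with a small image, enough to respect any countable list of closed relations of finite arity prescribed in advance.

Examples. Every cosmic space is Sokolov: take $f=\mathrm{id}$. Known examples include every Corson compact space. An uncountable discrete space $X$ is not Sokolov: the set $F_2=\{(x,y):x\ne y\}$ is closed in $X^2$, and $f^2(F_2)\subset F_2$ says that $f$ is injective, so $f(X)$ is uncountable and discrete, hence not cosmic.

## 2. Powers of Sokolov Lindelöf spaces: the problem and the theorems

The following problem comes from "A nice class extracted from $C_p$-theory" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc0503/tkachuvv.pdf).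

**Problem.** Suppose that $X$ is a Sokolov Lindelöf space. Is it true that $X^n$ is Lindelöf for any $n\in\mathbb N$?

In the easiest cases the answer is yes. If $X$ is cosmic, then $X^n$ is cosmic and so Lindelöf. If $X$ is compact, then $X^n$ is compact. A counterexample must avoid both classes. In general the answer is no.

**Theorem A (ZFC).** For every $n\ge1$ there is a zero-dimensional Sokolov space $X\subset 2^{\omega_1}$ with $|X|\le\omega_1$ such that $X^n$ is Lindelöf and $X^{n+1}$ is not Lindelöf.

The case $n=1$ answers the Problem negatively: $X$ is Sokolov and Lindelöf, and $X\times X$ is not Lindelöf.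

**Theorem B.** A set $S\subset\mathbb N$ equals $\{n:X^n\text{ is Lindelöf}\}$ for some Sokolov space $X$ if and only if $S$ is an initial segment of $\mathbb N$ (possibly $\emptyset$ or $\mathbb N$).

**Proposition C.** In Theorem A, additionally, every closed discrete subset of $X^m$ is countable, for every $m$. So $X^{n+1}$ has countable extent although it is not Lindelöf.

No axioms beyond ZFC are used. The combinatorial core is Theorem M in Section 7, due to J. T. Moore (*A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006)). We prove it in full in Sections 8 to 10.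

## 3. Uncountable closed discrete sets are impossible in powers of Sokolov spaces

The first thing to try is to imitate the Sorgenfrey line: look for a Sokolov Lindelöf space whose square contains an uncountable closed discrete set. This cannot work.

**Lemma 1.** If $X$ is Sokolov and $D$ is a closed discrete subset of $X^m$, then $D$ is countable.

*Proof.* We may assume $|D|\ge2$. The set $D\times D$ is closed and discrete in $X^{2m}$, and every subset of a closed discrete set is closed. So $F_{2m}=\{(d,d')\in D\times D:d\ne d'\}$ is closed in $X^{2m}$. Let $F_i=\emptyset$ for $i\ne 2m$, and let $f$ be a map as in the definition of a Sokolov space. If $d\neq d'$ are in $D$, then $(f^m(d),f^m(d'))\in F_{2m}$. Hence $f^m$ maps $D$ injectively into $D$. The image $f^m(D)$ is discrete, being a subset of $D$, and it lies in the cosmic space $f(X)^m$. So $f^m(D)$ is countable, and $D$ is countable by injectivity. $\square$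

In particular $\mathbb S$ is not Sokolov. The failure of the Lindelöf property in $X^{n+1}$ must therefore be witnessed by an open cover that does not come from a closed discrete set. A model for this is the ordinal space $\omega_1$, where every closed discrete set is countable and the cover by initial segments has no countable subcover. We next build a supply of Sokolov spaces that contains $\omega_1$.

## 4. Invariant subsets of the $\Sigma$-product are Sokolov

We identify subsets of $\omega_1$ with points of $2^{\omega_1}$, so that $x(\alpha)=1$ means $\alpha\in x$. Put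
$$\Sigma=\{x\subset\omega_1:|x|\le\omega\}\subset2^{\omega_1}.$$
For $\delta<\omega_1$ let $\pi_\delta(x)=x\cap\delta$. Each coordinate of $\pi_\delta$ is either a coordinate projection or constantly $0$, so $\pi_\delta:\Sigma\to\Sigma$ is continuous. For $y\in\Sigma^m$ we apply $\pi_\delta$ in each coordinate and still write $\pi_\delta(y)$.

**Definition (invariant set).** A set $X\subset\Sigma$ is *invariant* if $\pi_\delta(X)\subset X$ for all $\delta<\omega_1$.

Examples.

* $\Sigma$ is invariant. It is not Lindelöf: the open sets $\{x\in\Sigma:\alpha\notin x\}$, $\alpha<\omega_1$, cover $\Sigma$, but for countable $Q\subset\omega_1$ the point $Q\in\Sigma$ is in none of those with $\alpha\in Q$.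
* $\{\emptyset\}\cup\{\{\alpha\}:\alpha<\omega_1\}$ is invariant. Each basic neighborhood of $\emptyset$ contains all but finitely many of the isolated points $\{\alpha\}$, so this space is compact.
* The set of countable ordinals, each viewed as the subset $\gamma=\{\alpha:\alpha<\gamma\}$ of $\omega_1$, is invariant, with $\pi_\delta(\gamma)=\min(\gamma,\delta)$. Its topology is generated by the sets $\{\gamma:\gamma>\alpha\}$ and $\{\gamma:\gamma\le\alpha\}$, so it is $\omega_1$ with the order topology. It is not Lindelöf.

**Lemma 2.** Let $X\subset\Sigma$ be invariant, and let $F_m$ be closed in $X^m$ for $m\in\mathbb N$. Then for unboundedly many $\delta<\omega_1$ we have $\pi_\delta(F_m)\subset F_m$ for all $m$. Consequently $X$ is Sokolov.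

*Proof.* We close off $\delta$ so that countably many points with coordinates inside $\delta$ already approximate $F_m$ below $\delta$.

Start with any $\delta_0<\omega_1$. Given $\delta_k$, choose for each $m$ a countable set $P_{k,m}\subset F_m$ whose restrictions to $\delta_k$ are dense in the set of restrictions to $\delta_k$ of points of $F_m$. This is possible because the latter is a subset of the second countable space $(2^{\delta_k})^m$. Since all coordinates of the countably many points of $\bigcup_mP_{k,m}$ are countable sets, there is $\delta_{k+1}>\delta_k$ that contains all of them. Let $\delta=\sup_k\delta_k$. As $\delta_0$ was arbitrary, such $\delta$ are unbounded in $\omega_1$.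

Let $y\in F_m$ and let $J\subset\omega_1$ be finite. For some $k$ we have $J\cap\delta\subset\delta_k$, so $J\cap\delta=J\cap\delta_k$. By density some $p\in P_{k,m}$ agrees with $y$ on $J\cap\delta$ in all coordinates. The coordinates of $p$ are subsets of $\delta_{k+1}\subset\delta$, so $p$ vanishes on $J\setminus\delta$, as does $\pi_\delta(y)$. Hence $p$ agrees with $\pi_\delta(y)$ on $J$. As $J$ was arbitrary, $\pi_\delta(y)\in\overline{F_m}$. Also $\pi_\delta(y)\in X^m$ by invariance, and $F_m$ is closed in $X^m$, so $\pi_\delta(y)\in F_m$.

Finally, $\pi_\delta:X\to X$ is continuous, and $\pi_\delta(X)$ embeds in $2^\delta$, so it is second countable, hence cosmic. $\square$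

## 5. The space of a coloring of pairs

Fix $n\ge1$. We look for an invariant $X$ with $X^{n+1}$ not Lindelöf. The clopen sets
$$W_\alpha=\{(x_0,\dots,x_n)\in X^{n+1}:\alpha\notin x_0\cup\dots\cup x_n\}\qquad(\alpha<\omega_1)$$
cover $X^{n+1}$, because the $x_j$ are countable. They have no countable subcover if each $\gamma<\omega_1$ is covered by some $n+1$ points of $X$. The economical way to arrange this is to partition each $\gamma$ into $n+1$ pieces and to let the pieces belong to $X$. Invariance then forces the truncations of the pieces into $X$ as well.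

**Definition (the space $X(c)$).** Let $c$ assign to each pair $\alpha<\beta<\omega_1$ a color $c(\alpha,\beta)\in\{0,\dots,n\}$. For $\gamma\le\beta<\omega_1$ and $r\le n$ put
$$x^r_{\gamma,\beta}=\{\alpha<\gamma:c(\alpha,\beta)=r\},\qquad X(c)=\{x^r_{\gamma,\beta}:\gamma\le\beta<\omega_1,\ r\le n\}\subset\Sigma.$$

Example. Let $n=1$ and let $c$ be constantly $0$. Then $x^0_{\gamma,\beta}=\gamma$ and $x^1_{\gamma,\beta}=\emptyset$, so $X(c)$ is the ordinal space $\omega_1$. Its square is not Lindelöf, but neither is $X(c)$ itself.

**Lemma 3.** For every coloring $c$, the space $X=X(c)$ is zero-dimensional and Sokolov, $|X|\le\omega_1$, and $X^{n+1}$ is not Lindelöf.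

*Proof.* A subspace of $2^{\omega_1}$ is Tychonoff and has a base of clopen sets. There are at most $\omega_1$ triples $(r,\gamma,\beta)$. We have $\pi_\delta(x^r_{\gamma,\beta})=x^r_{\min(\gamma,\delta),\beta}\in X$, so $X$ is invariant, hence Sokolov by Lemma 2. Consider the cover $\{W_\alpha:\alpha<\omega_1\}$ of $X^{n+1}$. Let $Q\subset\omega_1$ be countable and choose $\gamma<\omega_1$ with $Q\subset\gamma$. Every $\alpha<\gamma$ has some color $c(\alpha,\gamma)\in\{0,\dots,n\}$, so the point $(x^0_{\gamma,\gamma},\dots,x^n_{\gamma,\gamma})\in X^{n+1}$ has union $\gamma\supset Q$ and lies in no $W_\alpha$ with $\alpha\in Q$. So there is no countable subcover. $\square$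

All the work is now to choose $c$ so that $X(c)^n$ is Lindelöf.

## 6. Avoiding colors makes $X(c)^n$ Lindelöf

**Notation.** $[\omega_1]^k$ is the set of $k$-element subsets of $\omega_1$, and $a(0)<a(1)<\dots$ enumerates a finite set $a$ of ordinals. We write $a<b$ if $\max a<\min b$, and $a\ge\delta$ if $\min a\ge\delta$. Also $n=\{0,\dots,n-1\}$.

**Stationary sets.** A subset of $\omega_1$ is *club* if it is closed in the order topology and unbounded; it is *stationary* if it meets every club. For example, the set of limit ordinals is club, and the set of successor ordinals is not stationary. If a stationary set is divided into countably many pieces, one piece is stationary. *Fodor's lemma*: if $S$ is stationary, $g:S\to\omega_1$ and $g(\delta)<\delta$ for all $\delta\in S$, then $g$ is constant on a stationary subset of $S$. (On the successor ordinals the predecessor map is regressive and injective, so stationarity is needed.)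

**Definition ($n$-avoiding).** A coloring $c$ with colors $0,\dots,n$ is *$n$-avoiding* if the following holds. For all $k,l\ge1$, all uncountable families $A\subset[\omega_1]^k$ and $B\subset[\omega_1]^l$ of pairwise disjoint sets, every $K\subset n$ and all functions $h:K\to\{0,\dots,l-1\}$ and $\rho:K\to\{0,\dots,n\}$, there are $a\in A$ and $b\in B$ with $a<b$ and
$$c(\alpha,b(h(j)))\ne\rho(j)\qquad\text{for all }\alpha\in a,\ j\in K.$$

Example. A constant coloring $c\equiv0$ is not $1$-avoiding (take $K=\{0\}$, $\rho(0)=0$). The number $n$ is the most one could ask for: with $n+1$ prohibitions $\rho(j)=j$, all at the same point $b(h(j))=b(0)$, every color would be forbidden.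

**Lemma 4.** If $c$ is $n$-avoiding and $X=X(c)$, then $X^n$ is Lindelöf.

*Proof.* Suppose not.

**Step 1: turn a bad cover into bad points, one for each $\delta$.** For a finite partial function $s$ from $n\times\omega_1$ to $2$ let $[s]=\{y\in X^n:y_j(\alpha)=s(j,\alpha)\text{ for all }(j,\alpha)\in\mathrm{dom}\,s\}$. These sets form a base of $X^n$. Take an open cover without countable subcover, and let $\mathcal S$ be the set of all $s$ such that $[s]$ is contained in some member of it. Then $\{[s]:s\in\mathcal S\}$ is a cover without countable subcover. For $\delta<\omega_1$ the set $\mathcal S_\delta=\{s\in\mathcal S:\mathrm{dom}\,s\subset n\times\delta\}$ is countable, so there is $y\in X^n$ outside $\bigcup_{s\in\mathcal S_\delta}[s]$. Put $y^\delta=\pi_\delta(y)\in X^n$. Since $y^\delta$ agrees with $y$ on $n\times\delta$,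
$$y^\delta\notin\bigcup_{s\in\mathcal S_\delta}[s].\tag{1}$$

**Step 2: record what $y^\delta$ looks like and which set covers it.** Choose $s_\delta\in\mathcal S$ with $y^\delta\in[s_\delta]$. Write $s_\delta=u_\delta\cup v_\delta$, where $u_\delta$ is the restriction of $s_\delta$ to $n\times\delta$. Since $y^\delta_j\subset\delta$ for each $j$, the function $v_\delta$ is constantly $0$. Let $a_\delta\subset[\delta,\omega_1)$ be the finite set of second coordinates of $\mathrm{dom}\,v_\delta$. Then $a_\delta\neq\emptyset$: otherwise $s_\delta=u_\delta\in\mathcal S_\delta$ and $y^\delta\in[s_\delta]$, against (1).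

If $y_j=x^r_{\gamma,\beta}$, then $y^\delta_j=x^r_{\min(\gamma,\delta),\beta}$. So we can write
$$y^\delta_j=x^{r_j(\delta)}_{\gamma_j(\delta),\beta_j(\delta)},\qquad\gamma_j(\delta)\le\delta,\quad\gamma_j(\delta)\le\beta_j(\delta).$$
Let $K(\delta)=\{j<n:\gamma_j(\delta)=\delta\}$. For $j\in K(\delta)$ we have $\delta\le\beta_j(\delta)$.

**Step 3: press down, to make everything that happens below $\delta$ constant.** For limit $\delta>0$ the largest second coordinate in $\mathrm{dom}\,u_\delta$ (or $0$ if the domain is empty) is less than $\delta$. By Fodor's lemma it is constant on a stationary set of limit ordinals. Then there are only countably many possibilities for $u_\delta$ and finitely many for $K(\delta)$, so both can be made constant on a stationary set. For each $j\notin K(\delta)$ we have $\gamma_j(\delta)<\delta$, and at most $n$ further applications of Fodor's lemma make these constant. We obtain a stationary set $E$, a function $u$, a set $K\subset n$ and ordinals $g_j$ ($j\in n\setminus K$) such that for all $\delta\in E$: $u_\delta=u$, $K(\delta)=K$, and $\gamma_j(\delta)=g_j<\delta$ for $j\in n\setminus K$.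

**Step 4: thin out, to make what happens above $\delta$ uniform and disjoint.** For $\delta\in E$ let $b_\delta=\{\delta\}\cup\{\beta_j(\delta):j\in K\}$, so $\min b_\delta=\delta$. There is an uncountable subset of $E$ on which the following are constant: $k=|a_\delta|\ge1$; $l=|b_\delta|$; the colors $\rho(j)=r_j(\delta)$ for $j\in K$; and the indices $h(j)$ with $\beta_j(\delta)=b_\delta(h(j))$ for $j\in K$. Choosing its elements recursively far apart, we get an uncountable $E'$ inside it with $a_\delta\cup b_\delta\subset\delta'$ for all $\delta<\delta'$ in $E'$. Since $a_\delta,b_\delta\ge\delta$, both $A=\{a_\delta:\delta\in E'\}$ and $B=\{b_\gamma:\gamma\in E'\}$ are uncountable families of pairwise disjoint sets.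

**Step 5: use avoidance to put a bad point into a set it should avoid.** Since $c$ is $n$-avoiding, there are $\delta,\gamma\in E'$ with $a_\delta<b_\gamma$ and $c(\alpha,\beta_j(\gamma))\ne\rho(j)$ for all $\alpha\in a_\delta$, $j\in K$. As $\min b_\gamma=\gamma$, we have $a_\delta\subset\gamma$, so $\delta\le\min a_\delta<\gamma$.

* Let $j\in K$ and $\alpha\in a_\delta$. Then $y^\gamma_j=x^{\rho(j)}_{\gamma,\beta_j(\gamma)}$ and $c(\alpha,\beta_j(\gamma))\ne\rho(j)$, so $\alpha\notin y^\gamma_j$.
* Let $j\in n\setminus K$. Then $y^\gamma_j\subset\gamma_j(\gamma)=g_j<\delta\le\min a_\delta$, so $y^\gamma_j\cap a_\delta=\emptyset$.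

Hence $y^\gamma$ vanishes on $n\times a_\delta\supset\mathrm{dom}\,v_\delta$, that is, $y^\gamma$ agrees with $v_\delta\equiv0$. Also $y^\gamma\in[s_\gamma]\subset[u_\gamma]=[u]$. Therefore $y^\gamma\in[u\cup v_\delta]=[s_\delta]$. But $\mathrm{dom}\,u\subset n\times\delta$ and $a_\delta\subset\gamma$, so $\mathrm{dom}\,s_\delta\subset n\times\gamma$ and $s_\delta\in\mathcal S_\gamma$. This contradicts (1) for $\gamma$. $\square$

## 7. Oscillation, why parity fails, and rotation by independent angles

The difficulty in producing an $n$-avoiding coloring is the word "all" in "for all $\alpha\in a$": we must control the colors of all elements of a finite set at once. The tool is the following theorem.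

**Theorem M.** There is $\mathrm{osc}:\{(\alpha,\beta):\alpha<\beta<\omega_1\}\to\omega$ such that whenever $A\subset[\omega_1]^k$, $B\subset[\omega_1]^l$ ($k,l\ge1$) are uncountable families of pairwise disjoint sets and $N\ge1$, there are $a\in A$ and $b_0,\dots,b_{N-1}\in B$ such that for all $i<k$, $j<l$, $m<N$
$$a<b_m\quad\text{and}\quad\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m.\tag{2}$$

We do not control the starting values $q_{ij}=\mathrm{osc}(a(i),b_0(j))$, but we can add any $m<N$ to all of them simultaneously.

**The parity coloring.** Take $n=1$. The obvious coloring is $c(\alpha,\beta)=\mathrm{osc}(\alpha,\beta)\bmod 2$. If $|a|=1$, $|b|=1$, this is fine: with $N=2$, one of $q$ and $q+1$ has the desired parity. It breaks down at $|a|=2$: if $q_{00}$ is even and $q_{10}$ is odd, then $q_{00}+m$ and $q_{10}+m$ have opposite parities for every $m$, so one of them always has the forbidden color. Theorem M does not exclude this. Indeed, let $f$ be any function with the property in Theorem M, and define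
$$f'(\omega\xi+i,\beta)=f(\omega\xi,\beta)+i\qquad(i\in\omega,\ \omega\xi+i<\beta).$$

*$f'$ has the property in Theorem M.* For $\alpha=\omega\xi+i$ write $\alpha^\circ=\omega\xi$. Given $A,B,N$, put $\tilde a=a\cup\{\alpha^\circ:\alpha\in a\}$ for $a\in A$. An ordinal $\eta$ lies in $\tilde a$ only if $a$ meets $[\eta,\eta+\omega)$, which happens for countably many $a\in A$. So there is an uncountable $A_1\subset A$ for which the sets $\tilde a$ are pairwise disjoint and of the same size. Apply the property of $f$ to $\{\tilde a:a\in A_1\}$, $B$, $N$: we get $\tilde a<b_m$ and $f(\alpha^\circ,b_m(j))=f(\alpha^\circ,b_0(j))+m$ for $\alpha\in a$. Adding $i$ to both sides, where $\alpha=\alpha^\circ+i$, gives $f'(\alpha,b_m(j))=f'(\alpha,b_0(j))+m$.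

*With $c=f'\bmod2$ the space $X(c)$ is not Lindelöf.* The open sets $V_\xi=\{x\in X(c):\omega\xi\notin x,\ \omega\xi+1\notin x\}$ cover $X(c)$, since its points are countable sets. Given countably many $\xi$, choose a limit $\gamma$ above all the corresponding $\omega\xi$. Since $f'(\omega\xi+1,\gamma)=f'(\omega\xi,\gamma)+1$, exactly one of $\omega\xi,\omega\xi+1$ belongs to $x^0_{\gamma,\gamma}$. So $x^0_{\gamma,\gamma}$ is in none of these $V_\xi$.

Thus the obstruction is that the same $m$ is added in every row $\alpha\in a$, and that all rows react to it in the same way.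

**Rotation.** The remedy is to let each row react at its own speed. Attach to $\alpha$ an angle $z_\alpha$ and color according to the position of $\mathrm{osc}(\alpha,\beta)z_\alpha$ on the circle. Adding $m$ to the oscillation rotates row $\alpha$ by $mz_\alpha$. If the angles are rationally independent, one $m$ can produce arbitrary prescribed rotations, approximately, in finitely many rows.

**Definition of $c$.** Choose distinct reals $z_\alpha$ ($\alpha<\omega_1$) such that $\{1\}\cup\{z_\alpha:\alpha<\omega_1\}$ is linearly independent over $\mathbb Q$. (A vector space over $\mathbb Q$ of countable dimension is countable, so a basis of $\mathbb R$ over $\mathbb Q$ containing $1$ is uncountable.) Let $\mathbb T=\mathbb R/\mathbb Z$ and let $I_r\subset\mathbb T$ be the image of $[\frac r{n+1},\frac{r+1}{n+1})$, $r=0,\dots,n$. These arcs partition $\mathbb T$. For $\alpha<\beta<\omega_1$ put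
$$c(\alpha,\beta)=r\quad\text{if and only if}\quad\mathrm{osc}(\alpha,\beta)\,z_\alpha\in I_r\ (\text{mod }1).\tag{3}$$

We use **Kronecker's theorem**: if $1,z_0,\dots,z_{k-1}$ are linearly independent over $\mathbb Q$, then $\{m(z_0,\dots,z_{k-1}):m\in\omega\}$ is dense in $\mathbb T^k$. (If one knows it for $m\in\mathbb Z$: by compactness there are arbitrarily large $m>0$ with $m(z_0,\dots,z_{k-1})$ close to $0$, so negative multiples are limits of positive ones.)

**Lemma 5.** The coloring (3) is $n$-avoiding.

*Proof.* Let $A,B,K,h,\rho$ be given as in the definition, and let $\varepsilon=\frac1{n(n+1)}$.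

**Step 1: bound the number of shifts needed, uniformly.** Let $a\in A$. There is a number $N_a$ such that $\{m(z_{a(0)},\dots,z_{a(k-1)}):m<N_a\}$ meets every product of $k$ open arcs of length $\varepsilon$. Indeed, divide $\mathbb T$ into finitely many equal arcs of length at most $\varepsilon/2$; every open arc of length $\varepsilon$ contains the interior of one of them. By Kronecker's theorem each of the finitely many products of $k$ such interiors contains some $m(z_{a(0)},\dots,z_{a(k-1)})$, and we let $N_a$ exceed these finitely many $m$. Some $N$ equals $N_a$ for uncountably many $a\in A$; replace $A$ by the family of these $a$.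

**Step 2: apply Theorem M.** We get $a\in A$ and $b_0,\dots,b_{N-1}\in B$ as in (2). Write $\alpha_i=a(i)$ and $q_{ij}=\mathrm{osc}(\alpha_i,b_0(h(j)))$ for $j\in K$. Then $\mathrm{osc}(\alpha_i,b_m(h(j)))=q_{ij}+m$.

**Step 3: find the room on the circle.** For $i<k$ let
$$G_i=\{\theta\in\mathbb T:\theta+q_{ij}z_{\alpha_i}\notin I_{\rho(j)}\text{ for all }j\in K\}.$$
This is the complement of a union of at most $n$ half-open arcs of length $\frac1{n+1}$. If $K=\emptyset$, then $G_i=\mathbb T$. Otherwise the union has measure at most $\frac n{n+1}<1$, so it has at most $n$ components, each a half-open arc, and $G_i$ has the same number of components, each a half-open arc. Since $G_i$ has measure at least $\frac1{n+1}$, one component has length at least $\frac1{n(n+1)}=\varepsilon$. In every case $G_i$ contains an open arc of length $\varepsilon$.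

**Step 4: choose the shift.** By the choice of $N=N_a$ there is $m<N$ with $mz_{\alpha_i}\in G_i$ for all $i<k$. For $i<k$ and $j\in K$,
$$\mathrm{osc}(\alpha_i,b_m(h(j)))\,z_{\alpha_i}=mz_{\alpha_i}+q_{ij}z_{\alpha_i}\notin I_{\rho(j)},$$
so $c(\alpha_i,b_m(h(j)))\ne\rho(j)$. Since $a<b_m$, the pair $a,b_m$ is as required. $\square$

**Proof of Theorem A from Theorem M.** Let $c$ be the coloring (3) and $X=X(c)$. By Lemma 3, $X\subset 2^{\omega_1}$ is zero-dimensional and Sokolov, $|X|\le\omega_1$, and $X^{n+1}$ is not Lindelöf. By Lemmas 5 and 4, $X^n$ is Lindelöf. $\square$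

It remains to prove Theorem M.

## 8. Coherent injections, walks, and the definition of $\mathrm{osc}$

**Coherent injections.** We need injections $e_\beta:\beta\to\omega$ ($\beta<\omega_1$) such that for $\alpha<\beta$ the functions $e_\alpha$ and $e_\beta|\alpha$ differ at only finitely many points. For instance, one may start with $e_m(i)=2i$ for $i<m<\omega$, $e_\omega(i)=2i$ and $e_{\omega+1}=e_\omega\cup\{(\omega,1)\}$. Their existence is standard (see the construction of an Aronszajn tree in Kunen, *Set Theory*, Ch. II, §5); here is the argument.

**Lemma 6.** Such a sequence $\langle e_\beta:\beta<\omega_1\rangle$ exists.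

*Proof.* Write $f=^*g$ if $f,g$ have the same domain and differ at finitely many points. We construct $e_\beta$ recursively, keeping $\omega\setminus\mathrm{ran}\,e_\beta$ infinite. Let $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,p)\}$ with $p\notin\mathrm{ran}\,e_\beta$.

Let $\beta$ be a limit and fix $\beta_0<\beta_1<\dots$ with supremum $\beta$. We define injections $t_i:\beta_i\to\omega$ with $t_i=^*e_{\beta_i}$ and $t_{i+1}|\beta_i=t_i$. Let $t_0=e_{\beta_0}$. Given $t_i$, first take $t_i\cup e_{\beta_{i+1}}|[\beta_i,\beta_{i+1})$. Injectivity can fail only if $e_{\beta_{i+1}}(\xi)=t_i(\eta)$ for some $\eta<\beta_i\le\xi$. As $e_{\beta_{i+1}}$ is injective, $\eta$ is then one of the finitely many points where $t_i$ and $e_{\beta_{i+1}}|\beta_i$ differ, so there are finitely many such $\xi$. The set $\mathrm{ran}\,t_i\cup\mathrm{ran}\,e_{\beta_{i+1}}$ is $\mathrm{ran}\,e_{\beta_{i+1}}$ plus finitely many numbers, so its complement is infinite. Give the finitely many bad $\xi$ new distinct values in this complement. The result is $t_{i+1}$.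

Now $t=\bigcup_it_i:\beta\to\omega$ is injective and $t|\beta_i=^*e_{\beta_i}$. Let $e_\beta(\beta_i)=t(\beta_{2i})$ for $i\in\omega$ and $e_\beta(\xi)=t(\xi)$ for all other $\xi$. Then $e_\beta$ is injective, its range misses all $t(\beta_{2i+1})$, and $e_\beta|\beta_i=^*t|\beta_i=^*e_{\beta_i}$. For $\alpha<\beta$ choose $\beta_i\geq\alpha$; then $e_\beta|\alpha=^*e_{\beta_i}|\alpha=^*e_\alpha$. $\square$

**Walks.** Fix $C_0=\emptyset$, $C_{\beta+1}=\{\beta\}$, and for each limit $\beta<\omega_1$, $\beta>0$, a cofinal $C_\beta\subset\beta$ of order type $\omega$. For $\alpha\le\beta$ the *walk* from $\beta$ to $\alpha$ is the sequence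
$$\beta=\beta_0>\beta_1>\dots>\beta_k=\alpha,\qquad\beta_{t+1}=\min(C_{\beta_t}\setminus\alpha).$$
As long as $\beta_t>\alpha$ the set $C_{\beta_t}\setminus\alpha$ is nonempty, and a decreasing sequence of ordinals is finite, so the walk does reach $\alpha$. For $t<k$ the set $C_{\beta_t}\cap\alpha$ is finite; let $c_t$ be its maximum if it is nonempty, and leave $c_t$ undefined otherwise. Let $L(\alpha,\beta)$ be the set of running maxima
$$\max\{c_s:s\le t,\ c_s\text{ defined}\}\qquad(t<k,\text{ at least one such }c_s\text{ is defined}).$$
It is a finite subset of $\alpha$, and $L(\alpha,\alpha)=\emptyset$.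

**Definition ($\mathrm{osc}$).** For $\alpha<\beta$, $\mathrm{osc}(\alpha,\beta)$ is the number of $\xi\in L(\alpha,\beta)$ other than the minimum such that
$$e_\alpha(\xi^-)\le e_\beta(\xi^-)\quad\text{and}\quad e_\alpha(\xi)>e_\beta(\xi),$$
where $\xi^-$ is the predecessor of $\xi$ in $L(\alpha,\beta)$.

So $\mathrm{osc}$ counts how often, along $L(\alpha,\beta)$, the comparison of $e_\alpha$ with $e_\beta$ switches from $\le$ to $>$.

Example. Let $C_\omega=\{0,2,4,6,\dots\}$ and $C_{\omega\cdot2}=\{3,\omega+1,\omega+2,\dots\}$. The walk from $\omega\cdot2$ to $5$ is $\omega\cdot2,\ \omega+1,\ \omega,\ 6,\ 5$. Here $c_0=3$, $c_1$ is undefined (as $C_{\omega+1}=\{\omega\}$), $c_2=4$, and $c_3$ is undefined (as $C_6=\{5\}$). So $L(5,\omega\cdot2)=\{3,4\}$. If, say, $e_5(i)=i$, $e_{\omega\cdot2}(3)=7$ and $e_{\omega\cdot2}(4)=1$, then $3\le7$ and $4>1$, so $\mathrm{osc}(5,\omega\cdot2)=1$.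

The next two lemmas allow us to assemble $L(\alpha,\gamma)$ from pieces.

**Lemma 7.** Let $\alpha\le\beta\le\gamma$, $L(\alpha,\beta)\ne\emptyset$, and suppose every element of $L(\beta,\gamma)$ is $<\min L(\alpha,\beta)$. Then $L(\alpha,\gamma)=L(\beta,\gamma)\cup L(\alpha,\beta)$.

*Proof.* Let $\gamma=\gamma_0>\dots>\gamma_k=\beta$ be the walk from $\gamma$ to $\beta$, and let $t<k$. If $C_{\gamma_t}\cap\beta$ is nonempty, its maximum is at most $\max L(\beta,\gamma)<\min L(\alpha,\beta)<\alpha$. So in all cases $C_{\gamma_t}$ has no element in $[\alpha,\beta)$. Hence $C_{\gamma_t}\cap\alpha=C_{\gamma_t}\cap\beta$ and $\min(C_{\gamma_t}\setminus\alpha)=\min(C_{\gamma_t}\setminus\beta)=\gamma_{t+1}$. Thus the walk from $\gamma$ to $\alpha$ first follows $\gamma_0,\dots,\gamma_k=\beta$, with the same $c_t$'s, and then follows the walk from $\beta$ to $\alpha$. The running maxima of the first part form $L(\beta,\gamma)$. In the second part the running maximum keeps its old value (or stays undefined) until the first $c_t$ of the second part is defined. From then on it is the larger of the old maximum and the running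 maximum of the second part alone. The latter is in $L(\alpha,\beta)$, hence exceeds everything in $L(\beta,\gamma)$, so it is the value. Therefore the new running maxima are exactly the elements of $L(\alpha,\beta)$. $\square$

**Lemma 8.** Let $\delta<\omega_1$ be a limit, $D<\delta$, and let $g$ be the least element of $C_\delta$ that is $\ge D$. For $g<\alpha<\delta$ the set $L(\alpha,\delta)$ is nonempty and $\min L(\alpha,\delta)=\max(C_\delta\cap\alpha)\ge D$.

*Proof.* Since $g\in C_\delta\cap\alpha$, the very first term $c_0=\max(C_\delta\cap\alpha)$ is defined and $c_0\ge g\ge D$. Running maxima do not decrease, so $c_0$ is the least one. $\square$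

## 9. Elementary submodels and prolonging $L(\delta,b(j))$ by a block

**Elementary submodels.** Let $H(\omega_2)$ be the set of all sets whose transitive closure has size at most $\omega_1$. It contains all subsets of $\omega_1$, the families $A,B$ of Theorem M, and the sequences $\langle e_\beta\rangle$, $\langle C_\beta\rangle$. By the Löwenheim–Skolem theorem there is a countable $M\prec H(\omega_2)$ containing any finitely many prescribed elements; here $M\prec H(\omega_2)$ means that $M$ and $H(\omega_2)$ satisfy the same first-order formulas with parameters from $M$. We use the following facts.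

* (E1) Anything definable in $H(\omega_2)$ from parameters in $M$ is in $M$; if something with a property expressible with parameters from $M$ exists in $H(\omega_2)$, then such a thing exists in $M$. In particular $\omega\subset M$, $\omega_1\in M$, and finite subsets of $M$ are elements of $M$.
* (E2) If $S\in M$ is countable, then $S\subset M$: some map of $\omega$ onto $S$ (if $S\ne\emptyset$) is in $M$, and so are its values. Hence if $S\in M$ has an element outside $M$, then $S$ is uncountable.
* (E3) $\delta=M\cap\omega_1$ is a countable limit ordinal: each $\alpha\in M\cap\omega_1$ is countable, so $\alpha\subset M$ by (E2), and $\alpha+1\in M$.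
* (E4) If $S\subset\omega_1$, $S\in M$ and $\delta\in S$, then $S$ is stationary. Otherwise by (E1) there is a club $C\in M$ disjoint from $S$. For $\alpha<\delta$ the least element of $C$ above $\alpha$ is in $M\cap\omega_1=\delta$, so $C\cap\delta$ is unbounded in $\delta$ and $\delta\in C$, a contradiction.

For the rest of Sections 9 and 10 fix $A,B$ as in Theorem M, a countable $M\prec H(\omega_2)$ containing $A,B,\langle e_\beta\rangle,\langle C_\beta\rangle$, and $\delta=M\cap\omega_1$. If $\lambda<\delta\le\beta$, then $e_\beta|\lambda$ is a modification of $e_\lambda\in M$ at finitely many points of $\lambda\subset M$ with values in $\omega\subset M$, so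
$$e_\beta|\lambda\in M\qquad(\lambda<\delta\le\beta<\omega_1).\tag{4}$$

**Plan for Theorem M.** We keep $a$ and $b$ above $\delta$ and change them in stages, so that $L(\delta,b(j))$ grows by one block at a time, the same block for all $j$. On each block we decide whether $e_{a(i)}=e_{b(j)}$ or $e_{a(i)}>e_{b(j)}$. A "$>$" block followed by an "$=$" block adds exactly one oscillation. At the end $a$ is replaced by a copy inside $M$. The next lemma is one stage.

**Lemma 9.** Let $a\in A$, $b\in B$, $a,b\ge\delta$, and let $\lambda<\delta$ exceed all elements of all $L(\delta,b(j))$. Let $R$ be one of the relations $=$, $>$. There are $a^+\in A$, $b^+\in B$ with $a^+,b^+\ge\delta$ and a nonempty finite $P\subset[\lambda,\delta)$ such that for all $i<k$, $j<l$: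

* (a) $e_{a^+(i)}|\lambda=e_{a(i)}|\lambda$ and $e_{b^+(j)}|\lambda=e_{b(j)}|\lambda$;
* (b) $L(\delta,b^+(j))=L(\delta,b(j))\cup P$;
* (c) $e_{a^+(i)}(\xi)\ R\ e_{b^+(j)}(\xi)$ for all $\xi\in P$.

*Proof for "$=$".*

**Step 1: describe the situation at $\delta$ by parameters in $M$.** By coherence $e_{a(i)}|\delta$ and $e_{b(j)}|\delta$ differ from $e_\delta$ at finitely many points. So there is $D\in[\lambda,\delta)$ with $e_{a(i)}(\xi)=e_{b(j)}(\xi)$ for all $i,j$ and all $\xi\in[D,\delta)$. Let $\Delta$ be the set of limit ordinals $\delta'$ with $D<\delta'<\omega_1$ for which there are $a'\in A$, $b'\in B$, $a',b'\ge\delta'$, such that for all $i,j$: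

* $L(\delta',b'(j))=L(\delta,b(j))$;
* $e_{a'(i)}|\lambda=e_{a(i)}|\lambda$ and $e_{b'(j)}|\lambda=e_{b(j)}|\lambda$;
* $e_{a'(i)}=e_{b'(j)}$ on $[D,\delta')$.

The parameters $A,B,\lambda,D$, the finite sets $L(\delta,b(j))\subset\lambda$ and the functions $e_{a(i)}|\lambda$, $e_{b(j)}|\lambda$ are in $M$, the last ones by (4). So $\Delta\in M$. Clearly $\delta\in\Delta$, as $a,b$ are witnesses. By (E4), $\Delta$ is stationary.

**Step 2: find a copy $\delta'>\delta$ of $\delta$ from which the walk to $\delta$ is controlled.** For $\delta'\in\Delta$ let $g(\delta')<\delta'$ be the least element of $C_{\delta'}$ that is $\ge D$. By Fodor's lemma there is $\zeta<\omega_1$ such that $\{\delta'\in\Delta:g(\delta')=\zeta\}$ is stationary. By (E1) such a $\zeta$ exists in $M$, that is, with $\zeta<\delta$. Fix $\delta'>\delta$ in this stationary set, with witnesses $a',b'$, and put $a^+=a'$, $b^+=b'$, $P=L(\delta,\delta')$.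

**Step 3: verify.** We have $a^+,b^+\ge\delta'>\delta$. Since $g(\delta')=\zeta<\delta<\delta'$, Lemma 8 (for the limit $\delta'$ and $\alpha=\delta$) gives $\emptyset\ne P\subset[D,\delta)\subset[\lambda,\delta)$. Since $L(\delta',b'(j))=L(\delta,b(j))\subset\lambda$ and $\lambda\le D\le\min P$, Lemma 7 applied to $\delta\le\delta'\le b'(j)$ gives $L(\delta,b'(j))=L(\delta,b(j))\cup P$, which is (b). Items (a) and (c) hold by the choice of $a',b'$, as $P\subset[D,\delta')$.

*Proof for "$>$".*

**Step 1: find many $a'$ that are large on prescribed finite sets.** Let $A'=\{a'\in A:a'\ge\lambda,\ e_{a'(i)}|\lambda=e_{a(i)}|\lambda\text{ for all }i<k\}$. By (4), $A'\in M$. We have $a\in A'$, and $a\notin M$ because $a\ge\delta$ (a finite element of $M$ is a subset of $M$). So $A'$ is uncountable by (E2).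

*Claim.* There is $\xi_0<\omega_1$ such that for every nonempty finite $F\subset[\xi_0,\omega_1)$ and every $p\in\omega$, uncountably many $a'\in A'$ are *good for $(F,p)$*, meaning that $F<a'$ and $e_{a'(i)}(\xi)>p$ for all $i<k$, $\xi\in F$.

Suppose not. Then recursively we find pairwise disjoint nonempty finite sets $F_\nu$ ($\nu<\omega_1$) and numbers $p_\nu$ such that only countably many $a'\in A'$ are good for $(F_\nu,p_\nu)$. Passing to an uncountable subfamily and reindexing, we may assume that all $p_\nu$ equal one $p$. Only countably many $a'\in A'$ are good for some $(F_\nu,p)$ with $\nu<\omega$. As the members of $A'$ are pairwise disjoint, only countably many of them fail to lie above $\bigcup_{\nu<\omega}F_\nu$. So there is $a'\in A'$ above $\bigcup_{\nu<\omega}F_\nu$ that is good for no $(F_\nu,p)$ with $\nu<\omega$. Hence for each $\nu<\omega$ there are $\xi_\nu\in F_\nu$ and $i_\nu<k$ with $e_{a'(i_\nu)}(\xi_\nu)\le p$. Some $i$ equals $i_\nu$ for infinitely many $\nu$. The corresponding $\xi_\nu$ are distinct, so the injection $e_{a'(i)}$ takes values $\le p$ at infinitely many points, which is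 impossible. This proves the Claim.

By (E1) we may take $\xi_0\in M$, so $\xi_0<\delta$.

**Step 2: prolong $L(\delta,b(j))$ as before, ignoring $a$.** Put $D=\max(\lambda,\xi_0)<\delta$. Let $\Delta$ be the set of limit $\delta'$ with $D<\delta'<\omega_1$ for which there is $b'\in B$, $b'\ge\delta'$, with $L(\delta',b'(j))=L(\delta,b(j))$ and $e_{b'(j)}|\lambda=e_{b(j)}|\lambda$ for all $j$. Again $\Delta\in M$ and $\delta\in\Delta$, so $\Delta$ is stationary. As before Fodor's lemma and (E1) give $\zeta<\delta$ and $\delta'\in\Delta$, $\delta'>\delta$, such that $\zeta$ is the least element of $C_{\delta'}$ that is $\ge D$. Let $b^+=b'$ be a witness for $\delta'$ and $P=L(\delta,\delta')$. By Lemma 8, $\emptyset\ne P\subset[D,\delta)$, and by Lemma 7, $L(\delta,b^+(j))=L(\delta,b(j))\cup P$. So (b) and the second half of (a) hold.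

**Step 3: choose $a^+$ after $b^+$.** Let $p=\max\{e_{b^+(j)}(\xi):j<l,\ \xi\in P\}$. As $P\subset[\xi_0,\omega_1)$, by the Claim uncountably many $a'\in A'$ are good for $(P,p)$. By disjointness only countably many of them meet $\delta$. So there is $a^+\in A'$ with $a^+\ge\delta$ and $e_{a^+(i)}(\xi)>p$ for all $i<k$, $\xi\in P$. This gives (c), and the first half of (a) holds since $a^+\in A'$. $\square$

## 10. Proof of the oscillation theorem

**Step 1: build the blocks.** Since $A$ and $B$ are uncountable and consist of pairwise disjoint sets, there are $a^{(0)}\in A$, $b^{(0)}\in B$ with $a^{(0)},b^{(0)}\ge\delta$. For $s=0,1,\dots,2N-2$ in turn, choose $\lambda_s<\delta$ exceeding all elements of all $L(\delta,b^{(s)}(j))$, and apply Lemma 9 to $a^{(s)},b^{(s)},\lambda_s$ with the relation "$=$" if $s$ is even and "$>$" if $s$ is odd. This gives $a^{(s+1)},b^{(s+1)}\ge\delta$ and a block $R_s\subset[\lambda_s,\delta)$. Finally choose $\lambda=\lambda_{2N-1}<\delta$ exceeding all elements of all $L(\delta,b^{(2N-1)}(j))$.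

By (b), $R_s\subset L(\delta,b^{(s+1)}(j))\subset\lambda_{s+1}$. As $R_s\neq\emptyset$, this shows $\lambda_s<\lambda_{s+1}$ and $R_s\subset[\lambda_s,\lambda_{s+1})$. By (a) and $\lambda_{s+1}<\lambda_{s+2}<\cdots$, for all $t>s$
$$e_{a^{(t)}(i)}|\lambda_{s+1}=e_{a^{(s+1)}(i)}|\lambda_{s+1},\qquad e_{b^{(t)}(j)}|\lambda_{s+1}=e_{b^{(s+1)}(j)}|\lambda_{s+1}.\tag{5}$$
Since $R_s\subset\lambda_{s+1}$, item (c) of stage $s$ persists: for all $t,t'>s$ and all $\xi\in R_s$,
$$e_{a^{(t)}(i)}(\xi)=e_{b^{(t')}(j)}(\xi)\ \text{if $s$ is even},\qquad e_{a^{(t)}(i)}(\xi)>e_{b^{(t')}(j)}(\xi)\ \text{if $s$ is odd}.\tag{6}$$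

**Step 2: name the objects.** Put $a^*=a^{(2N-1)}$, and for $m<N$ put $b_m=b^{(2m+1)}$ and $L_{m,j}=L(\delta,b_m(j))$. By (b),
$$L_{m,j}=L_{0,j}\cup R_1\cup R_2\cup\dots\cup R_{2m},\qquad L_{0,j}=L(\delta,b^{(0)}(j))\cup R_0,\tag{7}$$
with the blocks in increasing order. So $L_{0,j}\neq\emptyset$, $\max L_{0,j}\in R_0$ and $\max L_{m,j}\in R_{2m}$. By (5) with $s=0$, all $e_{b_m(j)}$ ($m<N$) agree on $\lambda_1\supset L_{0,j}$. All $L_{m,j}$ are contained in $L_{N-1,j}\subset\lambda$.

**Step 3: reflect $a^*$ into $M$.** Let $\eta\in(\lambda,\delta)$ be such that for each $j$ all $e_{b_m(j)}$ ($m<N$) agree on $[\eta,\delta)$; it exists by coherence. Let $\zeta$ be the least element of $C_\delta$ that is $\ge\eta$. By Lemma 8, for $\zeta<\alpha<\delta$ the set $L(\alpha,\delta)$ is nonempty and $\min L(\alpha,\delta)\ge\eta$. The statement "there is $a\in A$ with $\min a>\zeta$ and $e_{a(i)}|\lambda=e_{a^*(i)}|\lambda$ for all $i<k$" has parameters in $M$ by (4), and it is true, as $a^*$ is a witness. By (E1) there is such an $a\in A\cap M$. Being finite, $a\subset M\cap\omega_1=\delta$, so $a<b_m$ for all $m<N$.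

**Step 4: compute $L$.** Fix $i<k$, $j<l$, $m<N$ and put $\alpha=a(i)$, $\beta=b_m(j)$. Then $\zeta<\alpha<\delta\le\beta$, $L(\alpha,\delta)\ne\emptyset$, and $L(\delta,\beta)=L_{m,j}\subset\lambda<\eta\le\min L(\alpha,\delta)$. By Lemma 7,
$$L(\alpha,\beta)=L_{m,j}\cup L(\alpha,\delta),$$
with $L_{m,j}$ below $L(\alpha,\delta)$. On $L_{m,j}\subset\lambda$ we have $e_\alpha=e_{a^*(i)}$.

**Step 5: count.** We go through the elements $\xi$ of $L(\alpha,\beta)$ from below.

* *$\xi\in L_{0,j}$.* The minimum of $L(\alpha,\beta)$ is $\min L_{0,j}$, and predecessors of other elements of $L_{0,j}$ lie in $L_{0,j}$. There $e_\alpha=e_{a^*(i)}$, and $e_\beta=e_{b_m(j)}$ agrees with $e_{b_0(j)}$. So the contribution does not depend on $m$.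
* *$\xi\in R_s$, $s$ odd, $1\le s\le 2m-1$.* By (6), $e_\alpha>e_\beta$ on $R_s$. (Here $t=2N-1$ and $t'=2m+1$, both greater than $s$.) If $\xi=\min R_s$, then $\xi^-=\max R_{s-1}$, where $e_\alpha=e_\beta$ by (6), as $s-1$ is even. So $\xi$ counts. If $\xi$ is another element of $R_s$, then $\xi^-\in R_s$ and $e_\alpha(\xi^-)>e_\beta(\xi^-)$, so $\xi$ does not count. The block contributes exactly $1$.
* *$\xi\in R_s$, $s$ even, $2\le s\le 2m$.* Here $e_\alpha(\xi)=e_\beta(\xi)$, so $\xi$ does not count.
* *$\xi=\min L(\alpha,\delta)$.* Here $\xi^-=\max L_{m,j}\in R_{2m}$, where $e_\alpha=e_\beta$. So $\xi$ counts if and only if $e_\alpha(\xi)>e_{b_m(j)}(\xi)$. As $\xi\in[\eta,\delta)$, we have $e_{b_m(j)}(\xi)=e_{b_0(j)}(\xi)$, so this does not depend on $m$.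
* *Other $\xi\in L(\alpha,\delta)$.* Both $\xi$ and $\xi^-$ are in $L(\alpha,\delta)\subset[\eta,\delta)$, where all $e_{b_m(j)}$ agree. So the contribution does not depend on $m$.

There are $m$ odd numbers $s$ with $1\le s\le2m-1$. All other contributions are the same for $m$ as for $0$. Hence
$$\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m.$$
This proves Theorem M, and with it Theorem A. $\square$

With $n=1$: there is, in ZFC, a Sokolov Lindelöf space $X$ with $X\times X$ not Lindelöf, and the answer to the Problem is no.

## 11. Which exponents occur, and the extent of the powers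

**Proof of Theorem B.** First let $X$ be Sokolov. If $X=\emptyset$, then $\{n:X^n\text{ is Lindelöf}\}=\mathbb N$. Otherwise fix $p\in X$. For $m<n$ the map $x\mapsto(x,p,\dots,p)$ is a homeomorphism of $X^m$ onto a closed subspace of $X^n$. A closed subspace of a Lindelöf space is Lindelöf, so if $X^n$ is Lindelöf, then $X^m$ is Lindelöf. Thus $\{n:X^n\text{ is Lindelöf}\}$ is an initial segment of $\mathbb N$.

Conversely, for $n\ge1$ the set $\{1,\dots,n\}$ is realized by the space of Theorem A, by what was just shown. The set $\mathbb N$ is realized by a one-point space. The set $\emptyset$ is realized by $\Sigma$: it is invariant, hence Sokolov by Lemma 2, and it is not Lindelöf by the first example in Section 4, so by what was just shown no power $\Sigma^n$ is Lindelöf. $\square$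

**Proof of Proposition C.** The space $X$ of Theorem A is Sokolov, so by Lemma 1 every closed discrete subset of $X^m$ is countable, for every $m$. For $m=n+1$ this says that $X^{n+1}$ has countable extent, while $X^{n+1}$ is not Lindelöf by Theorem A. $\square$
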